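
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Nonrepetitive colorings by rainbow progressions\\ need more than $k+c$ colors}


\begin{abstract}
A coloring of the positive integers is $k$-nonrepetitive if, for every $r\ge 1$, each segment of $kr$ consecutive integers contains a $k$-term arithmetic progression of difference $r$ whose terms have distinct colors. Let $T(k)$ be the least number of colors in such a coloring. We disprove the conjecture that $T(k)\le k+c$ for an absolute constant $c$. For each $c$ the inequality $T(k)>k+c$ holds on a set of $k$ of positive lower density, and $T(k)-k$ exceeds $(1-\varepsilon)\log\log\log k/\log\log\log\log k$ for infinitely many $k$, for every $\varepsilon>0$. The proof studies the distances between consecutive occurrences of a color. With few colors most of these distances are close to $k$, while each odd prime divisor of such a distance forbids it on a whole residue class of positions in $[1,k]$.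
\end{abstract}

\section{The problem and the results}

Let $k\ge 2$. A coloring $f$ of the positive integers $\mathbb N$ is \emph{$k$-nonrepetitive} if for every $r\ge1$ each segment of $kr$ consecutive positive integers contains a $k$-term \emph{rainbow} progression of difference $r$, that is, a progression $a,a+r,\dots,a+(k-1)r$ whose terms have pairwise distinct colors. Let $T(k)$ be the minimum number of colors in a $k$-nonrepetitive coloring.

A progression of difference $r$ with $k$ terms inside a segment of length $kr$ must start among the first $r$ elements of the segment, so it consists of \emph{all} elements of the segment in one residue class mod $r$. Thus the definition says: in each segment of length $kr$, some residue class mod $r$ is rainbow. Cut the segment into $k$ consecutive blocks of length $r$. The progression takes from each block the term in one fixed place, so no two of the $k$ blocks are identical. For $k=2$ this is an equivalence, because two blocks that differ do so in some place; the $2$-nonrepetitive colorings are exactly the sequences without two identical adjacent blocks. By Thue's theorem, $T(2)=3$.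

The condition for $r=1$ says that any $k$ consecutive integers have distinct colors, so $T(k)\ge k$. In fact $T(k)\ge k+1$: with only $k$ colors, $f(n+k)$ must be the one color missing from $[n+1,n+k-1]$, namely $f(n)$. Then $f$ has period $k$, every progression of difference $r=k$ has a single color, and the condition for $r=k$ fails.

It is known that $T(k)$ is finite, with
\[
T(k)\le \tfrac12\, e^{k(2k-1)/(k-1)^2}k^2(k-1)+1 .
\]
One might hope for much less. For $r=1$ we need $k$ colors, and for $r\ge2$ only one of the $r$ residue classes has to be rainbow, which looks like a weaker and weaker demand as $r$ grows. The equality $T(k)=k+1$, true for $k=2$, does not hold for all $k$, since an exhaustive computer search has shown $T(3)>4$. The following conjecture from \cite{source} asks only for a bounded excess over $k$: \emph{there is an absolute constant $c$ with $T(k)\le k+c$ for all $k\ge2$.} Theorem~\ref{thm:disproof} shows that it is false.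

\begin{theorem}\label{thm:disproof}
For every integer $c\ge1$ there are positive integers $Q$, $k_0$ and a residue class mod $Q$ such that $T(k)>k+c$ for every $k\ge k_0$ in that class. In particular, the set $\{k: T(k)>k+c\}$ has lower density at least $1/Q>0$, and $\limsup_{k\to\infty}(T(k)-k)=\infty$.
\end{theorem}

Write $\log_j$ for the $j$-fold iterated logarithm.

\begin{theorem}\label{thm:growth}
\[
\limsup_{k\to\infty}\;\bigl(T(k)-k\bigr)\,\frac{\log_4 k}{\log_3 k}\;\ge\;1 .
\]
\end{theorem}

So the conjecture fails even with $c$ replaced by $(1-\varepsilon)\log_3k/\log_4k$, for any fixed $\varepsilon>0$. We do not determine the true order of $T(k)-k$, and we do not decide whether $T(k)-k$ stays bounded along some infinite sequence of $k$, for example along the primes.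

\paragraph{Idea of the proof.} If there are only $k+c$ colors, the condition for $r=1$ almost dictates when a color returns: the distance between consecutive occurrences of a color is at least $k$, and it should be about $k+c$ on average. If a prime $q$ divides such a distance $d$, then positions $n$ and $n+d$ lie in the same residue class mod $q$, so a rainbow class mod $q$ can contain no such pair. When each of $k,k+1,\dots,k+M$ has many small prime factors, for a suitable $M$, the rainbow classes leave too little room for the distances that the condition for $r=1$ demands.

\paragraph{Notation.} Intervals are intervals of integers. Given a coloring $f$ and $n\in\mathbb N$, the \emph{gap} $g(n)$ is the least $g\ge1$ with $f(n+g)=f(n)$, and $g(n)=\infty$ if there is none. If $f$ is $k$-nonrepetitive, the condition for $r=1$ gives $g(n)\ge k$ for all $n$. For each $r\ge 1$, the condition applied to the segment $[1,kr]$ provides a residue $b_r$ such that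
\begin{equation}\label{eq:class}
\text{the elements of }[1,kr]\text{ congruent to }b_r\text{ mod }r\text{ have pairwise distinct colors.}
\end{equation}
For each $k$-nonrepetitive coloring considered we fix such a $b_r$ for every $r$. These single segments, together with the condition for $r=1$, are all that the proofs use.

\section{One extra color, by hand}

The idea is already visible for $k+1$ colors, where it needs only three primes.

\begin{example}\label{ex:one}
\emph{If $k\equiv 54\pmod{105}$, then $T(k)\ge k+2$.} Here $k\ge54$, and $3\mid k$, $5\mid k+1$, $7\mid k+2$. Suppose that $f$ is a $k$-nonrepetitive coloring with colors from a set of $k+1$ elements. By the Chinese Remainder Theorem there is an $n\in[1,105]$ with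
\[
n\equiv b_3 \pmod 3,\qquad n\equiv b_5\pmod 5,\qquad n\equiv b_7\pmod 7 .
\]
Note that $n+k+3\le k+108\le 3k$, so the positions below lie in the segments $[1,3k]$, $[1,5k]$, $[1,7k]$ of \eqref{eq:class}.

\emph{The gap $g(n)$ is at most $k+3$.} Suppose $f(n)$ does not occur in $[n+1,n+k+2]$. The $k$ integers in $[n+3,n+k+2]$ have distinct colors, so they carry every color except $f(n)$. The color $f(n+k+3)$ differs from those of the preceding $k-1$ integers, $[n+4,n+k+2]$, so it is $f(n+3)$ or $f(n)$. But $n+3$ and $n+k+3$ are both congruent to $b_3$ mod $3$, because $3\mid k$; by \eqref{eq:class}, $f(n+k+3)\ne f(n+3)$. Hence $f(n+k+3)=f(n)$ and $g(n)=k+3$.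

\emph{No value is left.} We know $g(n)\in\{k,k+1,k+2,k+3\}$. Since $3$ divides $k$ and $k+3$, the values $k$ and $k+3$ would give two elements of $[1,3k]$ congruent to $b_3$ mod $3$ with equal colors. In the same way $g(n)=k+1$ contradicts \eqref{eq:class} for $r=5$, and $g(n)=k+2$ contradicts it for $r=7$. \qed
\end{example}

For $c\ge2$ extra colors, two things change. First, an individual gap can no longer be bounded in this way. In the example, while the color $f(n)$ is missing, the other $k$ colors are forced to repeat at distance $k$, which \eqref{eq:class} for $r=3$ soon excludes. For $c\ge2$ there are at least $k+1$ other colors, and nothing is forced. What remains true is a statement on average: most positions in $[1,k]$ have a gap at most $k+M$ once $M$ is large compared with $c$ and $k\ge M$ is large compared with $c$ (Lemma~\ref{lem:long}). Second, a contradiction on average needs more than a single bad position. One prime $q\mid k+m$ excludes the gap $k+m$ on one class mod $q$ and leaves a proportion $1-1/q$ of all positions. To make the gap $k+m$ rare we need many primes dividing the same number $k+m$; then the Chinese Remainder Theorem leaves a proportion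 $\prod(1-1/q)$ (Lemma~\ref{lem:fixed}). That this product can be made as small as we like is the divergence of $\sum_p 1/p$.

\section{The counting inequality}

\begin{lemma}[Long gaps are rare]\label{lem:long}
Let $k\ge2$ and $c,M\ge0$ be integers, and let $f$ be a coloring of $\mathbb N$ with colors from a set of $k+c$ elements in which any $k$ consecutive integers have distinct colors. Then the number $N$ of $n\in[1,k]$ with $g(n)>k+M$ satisfies
\[
N\le \frac{c\,(k+M)}{M+1}.
\]
\end{lemma}

\begin{proof}
The idea is that a color with a long gap is missing from many windows of length $k$, whereas each window misses only $c$ colors.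

Let $n\in[1,k]$ with $g(n)>k+M$. The color $f(n)$ does not occur in $[n+1,n+k+M]$. For each of the $M+1$ integers $x\in[n+1,n+M+1]$ the window $[x,x+k-1]$ lies in $[n+1,n+k+M]$, so it misses the color $f(n)$. This gives exactly $N(M+1)$ pairs $(n,x)$, and $x$ always lies in $[2,k+M+1]$, which has $k+M$ elements. Fix such an $x$. The window $[x,x+k-1]$ contains $k$ distinct colors, so it misses exactly $c$ colors. Distinct $n\in[1,k]$ have distinct colors, so at most $c$ values of $n$ are paired with $x$. Hence $N(M+1)\le c(k+M)$.
\end{proof}

\begin{lemma}[A gap with many prime factors is rare]\label{lem:fixed}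
Let $k\ge2$, let $f$ be a $k$-nonrepetitive coloring, let $0\le m\le k$ be an integer, and let $\mathcal D$ be a finite set of odd primes dividing $k+m$ with $\prod_{q\in\mathcal D}q\le k$. Then the number $N_m$ of $n\in[1,k]$ with $g(n)=k+m$ satisfies
\[
N_m\le 2k\prod_{q\in\mathcal D}\Bigl(1-\frac1q\Bigr).
\]
\end{lemma}

\begin{proof}
Let $n\in[1,k]$ with $g(n)=k+m$, and let $q\in\mathcal D$. We claim that $n\not\equiv b_q\pmod q$. Otherwise $n+k+m\equiv b_q\pmod q$ too, because $q\mid k+m$. Moreover $n+k+m\le 3k\le qk$, because $n\le k$, $m\le k$ and $q\ge3$. So $n$ and $n+k+m$ are distinct elements of $[1,qk]$ in the class $b_q$ with the same color, which contradicts \eqref{eq:class}.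

So every $n$ counted by $N_m$ avoids the class $b_q$ mod $q$ for all $q\in\mathcal D$ simultaneously. Let $D=\prod_{q\in\mathcal D}q$. By the Chinese Remainder Theorem, among any $D$ consecutive integers exactly $\prod_{q\in\mathcal D}(q-1)=D\prod_{q\in\mathcal D}(1-1/q)$ avoid all these classes. Since $D\le k$, the interval $[1,k]$ is covered by $\lceil k/D\rceil\le 2k/D$ blocks of $D$ consecutive integers, and the bound follows.
\end{proof}

The prime $2$ is left out because the class $b_2$ is only known to be rainbow on $[1,2k]$, and $n+k+m$ may be larger. The condition $D\le k$ ensures that $[1,k]$ contains at least one full period of $D$ integers; on much shorter intervals the Chinese Remainder Theorem gives no such count.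

\begin{proposition}\label{prop:criterion}
Let $k\ge2$, $c\ge0$ and $0\le M\le k$ be integers. Let $\mathcal P$ be a finite set of odd primes with $\prod_{q\in\mathcal P}q\le k$, and for $0\le m\le M$ put
\[
\rho_m=\prod_{q\in\mathcal P,\ q\mid k+m}\Bigl(1-\frac1q\Bigr).
\]
If $T(k)\le k+c$, then
\begin{equation}\label{eq:criterion}
\sum_{m=0}^{M}\rho_m\;\ge\;\frac12\Bigl(1-\frac{c}{M+1}\Bigl(1+\frac Mk\Bigr)\Bigr).
\end{equation}
\end{proposition}

\begin{proof}
Let $f$ be a $k$-nonrepetitive coloring with colors from a set of $k+c$ elements. Every $n\in[1,k]$ has $g(n)\ge k$, so either $g(n)>k+M$ or $g(n)=k+m$ with $0\le m\le M$. Bound the number of $n$ of the first kind by Lemma~\ref{lem:long} and those with $g(n)=k+m$ by Lemma~\ref{lem:fixed} with $\mathcal D=\{q\in\mathcal P: q\mid k+m\}$. This gives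
\[
k\;\le\;\frac{c\,(k+M)}{M+1}+2k\sum_{m=0}^{M}\rho_m ,
\]
and \eqref{eq:criterion} follows after division by $2k$.
\end{proof}

\section{No absolute constant suffices}

To contradict \eqref{eq:criterion} we take $M$ a fixed multiple of $c$, so that the right side stays above a positive constant, and look for $k$ with all of $\rho_0,\dots,\rho_M$ small. To prescribe the divisors of $k,\dots,k+M$ independently, we give each $k+m$ its own set of primes and let the Chinese Remainder Theorem supply $k$.

\begin{proof}[Proof of Theorem~\ref{thm:disproof}]
Let $c\ge1$ and $M=4c$. Since $\sum_p1/p$ diverges and $1-x\le e^{-x}$, the product $\prod_{p>p_0}(1-1/p)$ is $0$ for every $p_0$. So we can choose, one after the other, pairwise disjoint finite sets $S_0,\dots,S_M$ of odd primes with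
\[
\prod_{q\in S_m}\Bigl(1-\frac1q\Bigr)\le\frac1{4(M+1)}\qquad(0\le m\le M).
\]
Let $\mathcal P=\bigcup_m S_m$ and $Q=\prod_{q\in\mathcal P}q$. Because the $S_m$ are disjoint, the congruences
\[
k\equiv-m\pmod q\qquad(q\in S_m,\ 0\le m\le M)
\]
define a single residue class mod $Q$. Let $k$ be in this class with $k\ge k_0:=\max(Q,M,2)$, so that Proposition~\ref{prop:criterion} can be applied. Every $q\in S_m$ divides $k+m$, so $\rho_m\le\frac1{4(M+1)}$ and
\[
\sum_{m=0}^M\rho_m\le\frac14 .
\]
Suppose $T(k)\le k+c$. As $M\le k$,
\[
\frac{c}{M+1}\Bigl(1+\frac Mk\Bigr)\le\frac{2c}{4c+1}<\frac12 ,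
\]
and \eqref{eq:criterion} gives $\sum_m\rho_m>\frac14$, a contradiction. Hence $T(k)>k+c$ for every $k\ge k_0$ in the class.

The integers $k\ge k_0$ in a residue class mod $Q$ have density $1/Q$, which gives the assertion on lower density. Since every $c\ge1$ is exceeded by $T(k)-k$ for infinitely many $k$, the limit superior is infinite.
\end{proof}

\begin{remark}
For given $c$ and such $k$, the proof uses only $r=1$ and the finitely many $r\in\mathcal P$, and only the initial segment $[1,k\max\mathcal P]$: the windows in Lemma~\ref{lem:long} end at $2k+M\le3k$ at the latest. So even this finite part of the requirement cannot be met with $k+c$ colors.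
\end{remark}

\section{How fast the excess grows}

We now let $M$ grow and ask how small $k$ can be. Besides the Chinese Remainder Theorem and the divergence of $\sum_p1/p$, we use two facts about primes. One is Mertens' bound: $\prod_{3\le p\le z}(1-1/p)\le B/\log z$ for an absolute constant $B$ and all $z\ge3$. The other is the estimate $\prod_{p\le z}p\le4^z$. Both products are over primes.

The plan is this. Suppose each $S_m$ brings its product just below a threshold $\delta$. For \eqref{eq:criterion} to give a lower bound asymptotic to $M$ for $T(k)-k$, it suffices that $(M+1)\delta\to0$. If the sets $S_m$ together use all odd primes up to $z$, the product over these primes is roughly $\delta^{M+1}$, and Mertens' bound gives $\log\log z\lesssim M\log(1/\delta)$. As $k$ is at most exponential in $z$, this makes $\log_3k\lesssim M\log(1/\delta)$. So we want $\log(1/\delta)$ to be asymptotically $\log M$, and a $\delta$ slightly smaller than $1/M$ does both. Inverting $\log_3 k\lesssim M\log M$ gives $M\gtrsim\log_3k/\log_4k$.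

\begin{proof}[Proof of Theorem~\ref{thm:growth}]
Let $M\ge2$ be an integer, and let
\[
\delta=\frac1{(M+2)\log(M+2)}<1 .
\]
Below, $o(1)$ and $O(1)$ refer to $M\to\infty$.

\emph{Choice of $k$.} Run through the odd primes $3,5,7,\dots$ in order. Put them into $S_0$ until $\prod_{q\in S_0}(1-1/q)\le\delta$ first holds, then put the following primes into $S_1$ until the same holds for $S_1$, and so on up to $S_M$. As before, divergence of $\sum_p1/p$ guarantees that each step ends. Let $z_m=\max S_m$ and $z=z_M$, let $\mathcal P=\bigcup_mS_m$, which is the set of all odd primes up to $z$, and let $Q$ be the product of these primes. The Chinese Remainder Theorem provides a $k\in[Q,2Q)$ with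
\[
k\equiv-m\pmod q\qquad(q\in S_m,\ 0\le m\le M).
\]
Since $\delta<1$, each $S_m$ is nonempty, so $k\ge Q\ge3^{M+1}\ge M$, and Proposition~\ref{prop:criterion} applies with any integer $c\ge0$ for which $T(k)\le k+c$.

\emph{Lower bound for $T(k)-k$.} Put $c=T(k)-k$, a positive integer. Each $q\in S_m$ divides $k+m$, so $\rho_m\le\delta$ and the left side of \eqref{eq:criterion} is at most $(M+1)\delta$. Solving \eqref{eq:criterion} for $c$ gives
\begin{equation}\label{eq:lower}
T(k)-k\;\ge\;(M+1)\,\frac{1-2(M+1)\delta}{1+M/k}\;\ge\;(M+1)\,\frac{1-2/\log(M+2)}{1+M/k}=(1-o(1))\,M ,
\end{equation}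
where the last step uses $M/k\le M/3^{M+1}\to0$.

\emph{Upper bound for $k$.} Before $z_m$ is added to $S_m$, the product over $S_m$ still exceeds $\delta$ (if $S_m$ is still empty then, the product is $1$). Hence
\[
\prod_{q\in S_m}\Bigl(1-\frac1q\Bigr)>\delta\Bigl(1-\frac1{z_m}\Bigr).
\]
Because the sets $S_0,\dots,S_m$ are nonempty and filled in order, $z_m$ is at least the $(m+1)$-st odd prime, so $z_m\ge m+3$ and $1-1/z_m\ge\frac{m+2}{m+3}$. Multiplying over $m$ and using Mertens' bound,
\[
\frac{B}{\log z}\;\ge\prod_{3\le q\le z}\Bigl(1-\frac1q\Bigr)\;\ge\;\delta^{M+1}\prod_{m=0}^{M}\frac{m+2}{m+3}=\frac{2\,\delta^{M+1}}{M+3}.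
\]
Thus $\log z\le\frac B2(M+3)\,\delta^{-(M+1)}$. Since $\log(1/\delta)=\log(M+2)+\log\log(M+2)=(1+o(1))\log M$, we get
\[
\log\log z\le(M+1)\log(1/\delta)+\log(M+3)+O(1)=(1+o(1))\,M\log M .
\]
Next, $2Q$ is the product of all primes up to $z$, so $k<2Q\le4^z$. Taking logarithms, $\log k\le z\log4$, then $\log_2k\le\log z+1\le2\log z$, and finally
\[
\log_3k\le\log\log z+\log2\le(1+o(1))\,M\log M .
\]

\emph{Conclusion.} We have $k\ge3^{M+1}\to\infty$ as $M\to\infty$, so $\log_3k>e$ for large $M$. The function $x/\log x$ is increasing for $x>e$. Therefore
\[
\frac{\log_3k}{\log_4k}\;\le\;(1+o(1))\,\frac{M\log M}{\log(M\log M)}=(1+o(1))\,M ,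
\]
because $\log(M\log M)=\log M+\log\log M=(1+o(1))\log M$. Together with \eqref{eq:lower},
\[
T(k)-k\;\ge\;(1-o(1))\,\frac{\log_3k}{\log_4k} .
\]
The values of $k$ obtained for $M=2,3,\dots$ tend to infinity, so this holds along infinitely many $k$, and the limit superior in the theorem is at least $1$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source} \emph{Thue-Like Sequences And Rainbow Arithmetic Progressions}, \url{http://www.combinatorics.org/ojs/index.php/eljc/article/download/v9i1r44/pdf}.
\end{thebibliography}

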